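# Which Weyl group representations occur in a Harish-Chandra cell

## 1. Weights, the coset $\Lambda$, and regular dominance

Throughout, $\mathrm G$ is a connected reductive algebraic group defined over $\mathbb R$, and $G$ is a real Lie group with a Lie group homomorphism $\iota:G\to\mathrm G(\mathbb R)$ that has open image and finite kernel. Let $\mathfrak g$ be the Lie algebra of $\mathrm G(\mathbb C)$, and fix a Borel subalgebra $\mathfrak b\subseteq\mathfrak g$. Write $U=U(\mathfrak g)$, with center $Z(\mathfrak g)$.

**Definition (weights).** The abstract Cartan subalgebra is ${}^a\mathfrak h=\mathfrak b/[\mathfrak b,\mathfrak b]$. It carries the root system $\Delta\subseteq{}^a\mathfrak h^*$, the positive system $\Delta^+$ determined by $\mathfrak b$, and the Weyl group $W$. Let $Q_{\mathfrak g}$ be the root lattice, $Q^{\mathfrak g}$ the weight group, and $Q_\iota$ the analytic weight lattice, so that $Q_{\mathfrak g}\subseteq Q_\iota\subseteq Q^{\mathfrak g}\subseteq{}^a\mathfrak h^*$. The finite-dimensional holomorphic representations of $\mathrm G(\mathbb C)$ are those whose weights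 lie in $Q_\iota$; their Grothendieck ring is $\mathcal R(\mathfrak g,Q_\iota)$.

**Definition (the coset).** Fix $\nu\in{}^a\mathfrak h^*$ and put $\Lambda=\nu+Q_\iota$. The integral root system $\Delta(\Lambda)$ consists of the $\alpha\in\Delta$ with $\langle\nu,\alpha^\vee\rangle\in\mathbb Z$, and $W(\Lambda)$ is its Weyl group. An element $\mu\in{}^a\mathfrak h^*$ is called regular dominant if $\langle\mu,\alpha^\vee\rangle\notin\{0,-1,-2,\dots\}$ for all $\alpha\in\Delta^+$.

**Example 1.** Let $\mathrm G=\mathrm{SL}_2$. Identify ${}^a\mathfrak h^*$ with $\mathbb C$ by $\mu\mapsto\langle\mu,\alpha^\vee\rangle$. Then $\Delta=\{\pm2\}$, $\rho=1$, $W=\{1,s\}$ with $s\mu=-\mu$, $Q_{\mathfrak g}=2\mathbb Z$ and $Q_\iota=\mathbb Z$. The group $G$ may be $\mathrm{SL}_2(\mathbb R)$, or its double cover, which is not linear; the lattice $Q_\iota$ is the same. The number $\mu$ is regular dominant when $\mu\notin\{0,-1,-2,\dots\}$; thus $1$, $-\tfrac12$ and $\sqrt{-1}$ are all regular dominant. If $\Lambda=\mathbb Z$, then $W(\Lambda)=W$. If $\Lambda=\tfrac12+\mathbb Z$, then $W(\Lambda)=1$. In the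 second case $s(\tfrac12)=-\tfrac12$ still lies in $\Lambda$, although $s\notin W(\Lambda)$: the difference $1$ lies in $Q_\iota$ but not in $Q_{\mathfrak g}$.

This last point is governed by a textbook fact (Humphreys, *Representations of semisimple Lie algebras in the BGG category $\mathcal O$*, Thm 3.4): for $\mu\in\Lambda$ and $w\in W$,
$$w\mu-\mu\in Q_{\mathfrak g}\iff w\in W(\Lambda).\tag{1}$$

For $\mu\in{}^a\mathfrak h^*$ let $M(\mu)$ be the Verma module with infinitesimal character $\mu$, that is, with highest weight $\mu-\rho$, and let $L(\mu)$ be its irreducible quotient. For $\mathfrak{sl}_2$ and an integer $n\ge1$, $L(n)$ is the $n$-dimensional representation, which I call $F_n$, and $L(-n)=M(-n)$.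

## 2. Coherent families

Let $\mathcal K(G)$ be the Grothendieck group of the category $\operatorname{Rep}(G)$ of Casselman–Wallach representations of $G$. Let $\mathcal K(\mathfrak g,\mathfrak b)$ be the Grothendieck group of the category $\operatorname{Rep}(\mathfrak g,\mathfrak b)$ of finitely generated $U$-modules that are locally finite over $U(\mathfrak b)$. The ring $\mathcal R(\mathfrak g,Q_\iota)$ acts on both by tensor product. "A class has infinitesimal character $\mu$" means that it lies in the component of generalized infinitesimal character $\mu$, and $\mathrm{pr}_\mu$ is the projection to that component.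

**Definition (coherent family).** Let $\mathcal K$ be one of these groups. A coherent family on $\Lambda$ is a map $\Psi:\Lambda\to\mathcal K$ such that

1. $\Psi(\mu)$ has infinitesimal character $\mu$ for all $\mu\in\Lambda$;
2. $F\otimes\Psi(\mu)=\sum_{\kappa}\Psi(\mu+\kappa)$ for every $F\in\mathcal R(\mathfrak g,Q_\iota)$, where $\kappa$ runs over the weights of $F$ with multiplicity.

They form a group $\mathrm{Coh}_\Lambda(\mathcal K)$, on which $W(\Lambda)$ acts by $(w\cdot\Psi)(\mu)=\Psi(w^{-1}\mu)$.

**Example 2.** For $w\in W$ the map $\Psi_w(\mu)=[M(w\mu)]$ is a coherent family with values in $\mathcal K(\mathfrak g,\mathfrak b)$: $F\otimes M(w\mu)$ has a filtration with sections $M(w\mu+\kappa)=M(w(\mu+w^{-1}\kappa))$, and the weights of $F$ are permuted by $W$.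

**Definition (basal elements of $\mathrm{Coh}_\Lambda(\mathcal K(G))$).** These are the coherent families $\Psi$ such that $\Psi(\mu)$ is the class of an irreducible representation for every regular dominant $\mu\in\Lambda$. They form a basis of $\mathrm{Coh}_\Lambda(\mathcal K(G))$.

**Example 3.** Let $G=\mathrm{SL}_2(\mathbb R)$ and $\Lambda=\mathbb Z$, so that the regular dominant elements are the integers $n\ge1$. Work with $(\mathfrak g,K)$-modules, $K=\mathrm{SO}(2)$, whose characters are numbered by integers. The irreducible modules with infinitesimal character $n$ are the finite-dimensional $F_n$, the discrete series $\delta_n^{+}$ with $K$-types $n+1,n+3,\dots$ and $\delta_n^-$ with the opposite $K$-types, and the irreducible principal series $J(n)$ whose $K$-types are all integers congruent to $n$ mod $2$. (The principal series of the other parity is reducible, with factors $F_n,\delta_n^+,\delta_n^-$.) There are four coherent families.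

* $\Psi_F$: $\Psi_F(n)=[F_n]$, $\Psi_F(0)=0$, $\Psi_F(-n)=-[F_n]$. Weyl's character formula shows coherence, and $s\Psi_F=-\Psi_F$.
* $\Psi_+$: $\Psi_+(\mu)$ is the class of the lowest weight Verma module with $K$-types $\mu+1,\mu+3,\dots$. It is coherent for the same reason as in Example 2. For $n\ge1$ its value is $\delta^+_n$. At $-n$ the $K$-types are $1-n,3-n,\dots$, so the value is $[F_n]+[\delta_n^+]$. Hence $s\Psi_+=\Psi_++\Psi_F$. Similarly $s\Psi_-=\Psi_-+\Psi_F$.
* $\Psi_J$: $\Psi_J(\mu)$ is the class of the principal series with infinitesimal character $\mu$ and $K$-types congruent to $\mu$ mod $2$. Since the parameters $\mu$ and $-\mu$ give the same class, $s\Psi_J=\Psi_J$.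

All four are basal. Lemma 1 below shows that distinct basal elements take distinct irreducible values at $n$, so there are no others.

## 3. Cells

**Definition (cells).** Let $V$ be a module for a group $H$ with a distinguished basis of elements called basal. For basal $b,b'$ write $b'\le b$ if $b'$ occurs with nonzero coefficient in some element of the $\mathbb Z[H]$-submodule generated by $b$. This is a preorder (part of the setting); its equivalence classes are the cells, and $\le$ becomes a partial order on cells. For a cell $\mathcal C$ and $b\in\mathcal C$, the cell representation $V(\mathcal C)$ is the quotient of the span of $\{b'\le b\}$ by the span of $\{b'\le b,\ b'\not\sim b\}$. The images of the elements of $\mathcal C$ form a basis of it.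

The cells for $V=\mathrm{Coh}_\Lambda(\mathcal K(G))$ and $H=W(\Lambda)$ are called Harish-Chandra cells.

**Example 4.** In Example 3 the Harish-Chandra cells are the four singletons. We have $\Psi_F\le\Psi_\pm$, because $\Psi_F$ occurs in $s\Psi_\pm$, and no other relations between different elements. The cell $\{\Psi_F\}$ carries $\mathrm{sgn}$. On $\{\Psi_\pm\}$ the element $s$ acts by $1$ after dividing by $\Psi_F$, so these cells carry the trivial representation, as does $\{\Psi_J\}$.

## 4. Kazhdan–Lusztig cells and double cells

The space $\mathrm{Coh}_\Lambda(\mathcal K(\mathfrak g,\mathfrak b))$ has two bases, $\{\Psi_w\}_{w\in W}$ and $\{\overline\Psi_w\}_{w\in W}$, determined by $\Psi_w(\mu)=M(w\mu)$ and $\overline\Psi_w(\mu)=L(w\mu)$ for regular dominant $\mu\in\Lambda$. The group $W\times W(\Lambda)$ acts by $(w_1,w_2)\cdot\Psi_w=\Psi_{w_1ww_2^{-1}}$. The action of the second factor is the one of Section 2, since $\Psi_w(w_2^{-1}\mu)=M(ww_2^{-1}\mu)$.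

**Definition (Kazhdan–Lusztig cells).** These are the cells of $\mathrm{Coh}_\Lambda(\mathcal K(\mathfrak g,\mathfrak b))$ for $H=W\times W(\Lambda)$ and basal elements $\overline\Psi_w$. I write "KL cell".

The setting supplies the following facts. Each KL cell representation contains a unique special representation of $W(\Lambda)$, occurring via the $W(\Lambda)$-factor, and this gives a bijection between KL cells and special irreducible representations of $W(\Lambda)$. Let $\sigma_0$ be special with KL cell $\mathcal C_0$. The double cell containing $\sigma_0$ is the set of $\sigma\in\operatorname{Irr}(W(\Lambda))$ that occur, via the $W(\Lambda)$-factor, in the cell representation of $\mathcal C_0$, and as $W\times W(\Lambda)$-representations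
$$\mathrm{Coh}_\Lambda(\mathcal K(\mathfrak g,\mathfrak b))(\mathcal C_0)\simeq\sum_{\sigma\text{ in the double cell containing }\sigma_0}(\operatorname{Ind}_{W(\Lambda)}^W\sigma)\otimes\sigma.\tag{2}$$

For a KL cell $\mathcal D$ I write $\operatorname{Irr}(\mathcal D)$ for the corresponding double cell.

**Example 5.** For $\mathfrak{sl}_2$ and $\Lambda=\mathbb Z$: $\overline\Psi_1=\Psi_1-\Psi_s$ and $\overline\Psi_s=\Psi_s$. Both copies of $s$ send $\overline\Psi_1$ to $-\overline\Psi_1$, and both send $\overline\Psi_s$ to $\Psi_1=\overline\Psi_1+\overline\Psi_s$. So there are two KL cells, $\{\overline\Psi_1\}<\{\overline\Psi_s\}$, with double cells $\{\mathrm{sgn}\}$ and $\{\mathrm{triv}\}$. For $\Lambda=\tfrac12+\mathbb Z$ the Verma modules $M(\pm\mu)$ are irreducible for $\mu\in\Lambda$, so $\overline\Psi_w=\Psi_w$. The group $W$ permutes the two elements, and there is one KL cell, with representation $(\operatorname{Ind}_1^W\mathrm{triv})\otimes\mathrm{triv}$.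

**Example 6.** A double cell can have several elements. Let $\Lambda$ be integral and $W=W(\Lambda)$ of type $B_2$, with simple reflections $s,t$ and longest element $w_0=stst$. The Kazhdan–Lusztig polynomials of a dihedral group are all $1$, so by the Kazhdan–Lusztig formula recalled in Section 13, writing $w$ for $\Psi_w$, we get $\overline\Psi_x=\sum_{y\ge x}(-1)^{\ell(y)-\ell(x)}y$; here $y\ge x$ means $y=x$ or $\ell(y)>\ell(x)$. Let $x\ne e,w_0$ have a reduced word ending in $s$, and put $\ell=\ell(x)$. Then
$$\overline\Psi_x(1+s)=2\overline\Psi_x+\overline\Psi_{xs}+\overline\Psi_{xt},\qquad\text{the last term being omitted if }\ell=3.$$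
To see this, expand the left side: elements of length greater than $\ell$ cancel in pairs $\{z,zs\}$, except that the element $y$ of length $\ell+1$ ending in $s$ leaves $-(y+ys)$. So the left side is $x+xs-y-ys$. The two elements of length $\ell$ are $x$ and $ys$, and those of length $\ell+1$ are $y$ and $xt$ (only $y=w_0$ if $\ell=3$). Subtracting $\overline\Psi_{xs}=xs-x-ys+\cdots$ and then $2\overline\Psi_x$ leaves $\overline\Psi_{xt}$ if $\ell\le2$, and $0$ if $\ell=3$. Consequently $s,st,sts$ lie in one cell. Exchanging $s$ and $t$, so do $t,ts,tst$. The same formula for left multiplication (invert all elements) gives $(1+s)\overline\Psi_{st}=2\overline\Psi_{st}+\overline\Psi_t+\overline\Psi_{tst}$, so $\overline\Psi_t\le\overline\Psi_{st}$, and symmetrically $\overline\Psi_s\le\overline\Psi_{ts}$. All six are equivalent.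

The line of $\overline\Psi_e=\sum_y(-1)^{\ell(y)}y$ is a submodule, so $\{\overline\Psi_e\}$ is a cell, with double cell $\{\mathrm{sgn}\}$. The elements $\overline\Psi_x$ with $x\ne w_0$ have coefficient sum $0$, hence span the kernel of the augmentation, which is a submodule; so $\{\overline\Psi_{w_0}\}$ is a cell with double cell $\{\mathrm{triv}\}$. By (2), the middle cell, with its six elements, carries the rest of $\mathbb C[W]=\bigoplus\sigma\otimes\sigma$: its double cell is $\{\tau,\varepsilon_1,\varepsilon_2\}$, with $\tau$ the reflection representation and $\varepsilon_1,\varepsilon_2$ the two other characters, and $4+1+1=6$.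

## 5. The Kazhdan–Lusztig cell attached to a Harish-Chandra cell

Let $K\subset G$ be a maximal compact subgroup. By Casselman–Wallach, $\operatorname{Rep}(G)$ is equivalent, compatibly with $F\otimes-$, to the category of finite length $(\mathfrak g,K)$-modules, and annihilators in $U$ do not change. From now on I use $(\mathfrak g,K)$-modules. The group $K$ acts on $U$ by $\mathrm{Ad}$ through $K\to\mathrm G(\mathbb C)$. Since $\mathrm G(\mathbb C)$ is connected and a two-sided ideal of $U$ is $\mathrm{ad}(\mathfrak g)$-stable, $K$ fixes $Z(\mathfrak g)$ pointwise and stabilizes every two-sided ideal.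

Fix a regular dominant $\lambda\in\Lambda$; one exists, since one can add a large multiple of $2\rho\in Q_{\mathfrak g}$ to any element of $\Lambda$. Its stabilizer in $W$ is generated by the reflections it contains, and it contains none because $\langle\lambda,\alpha^\vee\rangle\ne0$. So the stabilizer is trivial.

Let $X$ be an irreducible $(\mathfrak g,K)$-module with infinitesimal character $\lambda$. Let $K^\circ$ be the identity component of $K$, and choose an irreducible $(\mathfrak g,K^\circ)$-submodule $Y\subseteq X$. A $\mathfrak g$-submodule of $Y$ is $K^\circ$-stable, because $K^\circ$ is connected and acts locally finitely; so $Y$ is irreducible over $\mathfrak g$. Moreover $X=\sum_{k\in K}kY$, and $\operatorname{Ann}(kY)=\mathrm{Ad}(k)\operatorname{Ann}Y=\operatorname{Ann}Y$. Hence $\operatorname{Ann}X=\operatorname{Ann}Y$ is primitive, and by Duflo's theorem $\operatorname{Ann}X=\operatorname{Ann}L(w\lambda)$ for some $w\in W$.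

**Definition (attached cell).** The KL cell attached to a Harish-Chandra cell $\mathcal C$ is the cell containing $\overline\Psi_w$ whenever $\Psi\in\mathcal C$ and $\operatorname{Ann}\Psi(\lambda)=\operatorname{Ann}L(w\lambda)$. The special representation of this KL cell is denoted $\sigma_{\mathcal C}$.

That the attached cell does not depend on the choices is part of the setting; a proof is given in Section 11.

**Example 7.** In Example 3, $\operatorname{Ann}F_n=\operatorname{Ann}L(n)$, so the attached cell of $\{\Psi_F\}$ is $\{\overline\Psi_1\}$. The modules $\delta_n^\pm$ and $J(n)$ are irreducible and infinite-dimensional, so their annihilators have infinite codimension. By Duflo's theorem the only remaining possibility is $\operatorname{Ann}L(-n)$, and the attached cell is $\{\overline\Psi_s\}$.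

The question can now be asked. A Harish-Chandra cell $\mathcal C$ has two pieces of data: the Weyl group representation $\mathrm{Coh}_\Lambda(\mathcal K(G))(\mathcal C)$, and the common size of the annihilators, recorded by $\sigma_{\mathcal C}$. How much does the second restrict the first? The conjecture, posed in "Counting Irreducible Representations of General Linear Groups and Unitary Groups" (https://github.com/QTWang-Math/tianyuan-presentation), says that only the double cell of $\sigma_{\mathcal C}$ can occur. Barbasch, Ma, Sun and Zhu proved it when $W(\Lambda)$ has no simple factor of type $F_4,E_6,E_7,E_8$ and $G$ is linear or isomorphic to a real metaplectic group. The aim here is to prove it in general.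

**Theorem A.** Let $G$ and $\Lambda$ be as in the setting and let $\mathcal C$ be a Harish-Chandra cell in $\mathrm{Coh}_\Lambda(\mathcal K(G))$. Every $\sigma\in\operatorname{Irr}(W(\Lambda))$ occurring in $\mathrm{Coh}_\Lambda(\mathcal K(G))(\mathcal C)$ lies in the double cell containing $\sigma_{\mathcal C}$.

**Theorem B.** (i) $\sigma_{\mathcal C}$ occurs in $\mathrm{Coh}_\Lambda(\mathcal K(G))(\mathcal C)$ with multiplicity exactly one. (ii) If $\mathcal C'\le\mathcal C$ are Harish-Chandra cells with attached KL cells $\mathcal C_0',\mathcal C_0$, then $\mathcal C_0'\le\mathcal C_0$, with equality iff $\mathcal C'=\mathcal C$. (iii) For special $\sigma_0$, the number of Harish-Chandra cells $\mathcal C$ with $\sigma_{\mathcal C}=\sigma_0$ is the multiplicity of $\sigma_0$ in $\mathrm{Coh}_\Lambda(\mathcal K(G))$.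

Theorem A uses only the facts of Section 4 and standard facts about category $\mathcal O$ and $U(\mathfrak g)$. Theorem B also uses the Kazhdan–Lusztig conjecture and properties of Lusztig's $\mathbf a$-function, stated in Section 13.

For $\mathrm{SU}(2)$ and $\Lambda=\mathbb Z$ the only basal element is $\Psi_F$, which carries $\mathrm{sgn}$ and is attached to $\{\overline\Psi_1\}$. For $\mathrm{SL}_2(\mathbb R)$, compare Examples 4 and 7: the cell of $\Psi_F$ carries $\mathrm{sgn}$ and is attached to the double cell $\{\mathrm{sgn}\}$; the other three carry $\mathrm{triv}$ and are attached to $\{\mathrm{triv}\}$. As for Theorem B, $\mathrm{sgn}$ occurs once and $\mathrm{triv}$ three times in $\mathrm{Coh}_{\mathbb Z}(\mathcal K(G))$, matching one and three cells, and $\{\Psi_F\}<\{\Psi_+\}$ has strictly decreasing attached cells.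

## 6. What tensoring and projecting can see, and the operator $1-s$

The natural first approach is to build operators in $\mathbb Z[W(\Lambda)]$ from honest functors: tensor with a finite-dimensional $F$ and project to an infinitesimal character. Take $\mathfrak{sl}_2$, $\Lambda=\mathbb Z$, $\lambda=1$. For a coherent family $\Psi$ we have $F_2\otimes\Psi(1)=\Psi(2)+\Psi(0)$; projecting to infinitesimal character $0$ and tensoring again gives
$$F_2\otimes\mathrm{pr}_0(F_2\otimes\Psi(1))=\Psi(1)+\Psi(-1)=((1+s)\Psi)(1).$$
So $1+s$ is realized by an exact functor. It acts on basal elements with nonnegative coefficients, and it kills $V=F_1$, since $F_2\otimes F_1=F_2$ has infinitesimal character $2$. Therefore only $\mathrm{sgn}$ can occur in the cell of $\Psi_F$. In general, whether such a functor kills $V$ depends only on $\operatorname{Ann}V$, and this leads to half of Theorem A: every $\sigma$ occurring in the cell lies in a double cell that is $\le$ the one of $\sigma_{\mathcal C}$.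

This stops at the cells with large attached KL cell. For $\Psi_+$ the attached cell is the maximal one, every double cell is $\le$ it, and the argument says nothing. To exclude $\mathrm{sgn}$ one has to show that $1-s$ acts by $0$ on the cell representation. Now $1-s=2\cdot1-(1+s)$ is not a nonnegative combination of the operators at hand, and indeed
$$(1-s)\Psi_+=-\Psi_F.\tag{3}$$
No exact functor can produce $-[F_n]$. However, the right side of (3) does not involve $\Psi_+$ itself, and it consists of modules killed by $\operatorname{Ann}F_n$. Observe that $1-s$ is the expression of $[F_n]=[L(n)]=[M(n)]-[M(-n)]$ in terms of Verma modules.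

The idea is to take this literally for every $W(\Lambda)$. The character of $L(y\lambda)$ is an element of $\mathbb Z[W(\Lambda)]$, and up to inversion it will act on $[X]$ as the Euler characteristic of a derived tensor product $\mathrm{Tor}_\bullet(B(L(y\lambda)),X)$, where $B(N)$ is a bimodule built from $N$. Signs are then allowed, while every Tor module is killed by $\operatorname{Ann}L(y\lambda)$. The underived tensor product would not do: for $N=F_n$ we shall see that $B(N)=U/\operatorname{Ann}F_n$, so that $B(N)\otimes X=X/(\operatorname{Ann}F_n)X$, which is $0$ for $X=\delta_n^+$ and not $-[F_n]$. The missing term sits in $\mathrm{Tor}_1$; see Example 8.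

## 7. A coherent family is determined by one value

The proof begins with the uniqueness that lets us compare families by their values at $\lambda$. Fix a $W$-invariant nondegenerate complex bilinear form $(\,,)$ on ${}^a\mathfrak h^*$ that is positive definite on the real span of $\Delta$.

Two preliminary computations are used several times. Let $\lambda'\in\lambda+Q_{\mathfrak g}$ be such that $\langle\lambda',\alpha^\vee\rangle$ is a positive integer for every $\alpha\in\Delta^+\cap\Delta(\Lambda)$; for instance $\lambda'=\lambda+p$ with $p\in Q_{\mathfrak g}$ dominant, because $\langle\lambda,\alpha^\vee\rangle$ is an integer that is not $\le0$. Then for $x\in W(\Lambda)$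
$$\lambda'-x\lambda'=\sum_{\alpha\in\Delta^+\cap\Delta(\Lambda)}n_\alpha\alpha,\qquad n_\alpha\in\mathbb Z_{\ge0}.\tag{4}$$
Indeed, if $x=s_1\cdots s_k$ is a reduced word in the simple reflections of $\Delta^+\cap\Delta(\Lambda)$, with simple roots $\alpha_i$, then $\lambda'-x\lambda'=\sum_is_1\cdots s_{i-1}(\lambda'-s_i\lambda')=\sum_i\langle\lambda',\alpha_i^\vee\rangle\,s_1\cdots s_{i-1}\alpha_i$, and $s_1\cdots s_{i-1}\alpha_i$ is positive since the word is reduced. Second, for $\lambda'=\lambda+p$ and $x\in W(\Lambda)$, expanding and using $(x\lambda',x\lambda')=(\lambda',\lambda')$,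
$$(x\lambda'-\lambda,x\lambda'-\lambda)-(p,p)=2(\lambda'-x\lambda',\lambda)=\sum n_\alpha(\alpha,\alpha)\langle\lambda,\alpha^\vee\rangle\ge0,\tag{5}$$
with equality only if all $n_\alpha=0$, i.e. $x\lambda'=\lambda'$.

**Lemma 1.** Let $Q\in\{Q_{\mathfrak g},Q_\iota\}$ and let $\Psi$ be a coherent family on $\lambda+Q$ (with respect to representations with weights in $Q$), with values in $\mathcal K(G)$ or $\mathcal K(\mathfrak g,\mathfrak b)$. If $\Psi(\lambda)=0$, then $\Psi=0$.

**Proof.** The lattice $Q$ is the character lattice of a maximal torus of a connected reductive group (the adjoint group, resp. $\mathrm G(\mathbb C)$), whose representation ring is $\mathbb Z[Q]^W$. So every $W$-invariant finitely supported $f:Q\to\mathbb Z$ is the weight multiplicity function of a virtual representation $F$. For $\lambda_1\in\lambda+Q$, coherence gives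
$$\mathrm{pr}_\mu(F\otimes\Psi(\lambda_1))=\sum_{\mu'\in W\mu\cap(\lambda+Q)}f(\mu'-\lambda_1)\Psi(\mu').\tag{6}$$
The plan is to choose $f$ so that only one term survives.

**Step A: $\Psi(\lambda+p)=0$ for dominant $p\in Q_{\mathfrak g}$.** Restrict $\Psi$ to $\lambda+Q_{\mathfrak g}$; it is coherent for representations with weights in $Q_{\mathfrak g}$. Put $\lambda'=\lambda+p$ and let $f$ be the indicator function of $Wp$. If $\mu'\in W\lambda'\cap(\lambda+Q_{\mathfrak g})$, then $\mu'=x\lambda'$ with $x\lambda'-\lambda'\in Q_{\mathfrak g}$, so $x\in W(\Lambda)$ by (1). If moreover $f(\mu'-\lambda)\ne0$, then $\mu'-\lambda\in Wp$, the left side of (5) is $0$, and $\mu'=\lambda'$. So (6) with $\lambda_1=\lambda$ and $\mu=\lambda'$ reads $\Psi(\lambda')=\mathrm{pr}_{\lambda'}(F\otimes\Psi(\lambda))=0$.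

**Step B: $\Psi(\mu)=0$ for all $\mu\in\lambda+Q$.** Let $S=W\mu\cap(\lambda+Q)$. (For $Q=Q_\iota$ this can be larger than $W(\Lambda)\mu$; see Example 1.) Differences of distinct elements of $S$ are nonzero elements of the complex span of $\Delta$, on which the form is nondegenerate. Dominant elements of $Q_{\mathfrak g}$ are Zariski dense in this span, so there is a dominant $p\in Q_{\mathfrak g}$ with $(\mu_1-\mu_2,p)\ne0$ for all distinct $\mu_1,\mu_2\in S$. Put $\lambda_n=\lambda+np$. Since $(\mu_1,\mu_1)=(\mu_2,\mu_2)$,
$$(\mu_1-\lambda_n,\mu_1-\lambda_n)-(\mu_2-\lambda_n,\mu_2-\lambda_n)=-2(\mu_1-\mu_2,\lambda)-2n(\mu_1-\mu_2,p)\ne0$$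
for $n\gg0$. So the elements $\mu'-\lambda_n$, $\mu'\in S$, lie in distinct $W$-orbits. Take $f$ to be the indicator function of $W(\mu-\lambda_n)\subseteq Q$. Then (6) with $\lambda_1=\lambda_n$ gives $\Psi(\mu)=\mathrm{pr}_\mu(F\otimes\Psi(\lambda_n))=0$, because $\Psi(\lambda_n)=0$ by Step A. $\square$

Consequently evaluation at $\lambda$ is injective on coherent families on $\Lambda$, and distinct basal elements $b$ have distinct irreducible values $b(\lambda)$.

## 8. The bimodules $B(N)$

This section constructs, from a module $N$ in category $\mathcal O$, a bimodule that can be tensored with $X$. I use these textbook facts. Write $\mu'\le\mu$ if $\mu-\mu'$ is a sum of positive roots.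

* The composition factors of $M(\mu)$ are $L(\mu)$, once, and modules $L(\mu')$ with $\mu'\in W\mu$, $\mu'<\mu$.
* If $F$ is finite-dimensional, $F\otimes M(\mu)$ has a Verma flag with sections $M(\mu+\kappa)$, $\kappa$ running over the weights of $F$ with multiplicity.
* $\mathcal O$ has enough projectives; $P(\mu)$ denotes the projective cover of $L(\mu)$, and $\dim\operatorname{Hom}(P(\mu),N)=[N:L(\mu)]$. It surjects onto $M(\mu)$, and the kernel has a filtration by modules $M(\mu')$ with $\mu'>\mu$ linked to $\mu$. BGG reciprocity says that $M(\mu')$ occurs $[M(\mu'):L(\mu)]$ times in a Verma flag of $P(\mu)$. Tensoring with $F$ preserves projectives.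
* (Duflo) $\operatorname{Ann}M(\lambda)=U\ker\chi_\lambda$, with $\chi_\lambda$ the central character. Put $U_\lambda=U/U\ker\chi_\lambda$.
* (Kostant) Under $\mathrm{ad}$, an irreducible $E$ with weights in $Q_{\mathfrak g}$ occurs $\dim E_0$ times in $U_\lambda$, where $E_0$ is the zero weight space.

Let $\mathcal O_\lambda$ be the category of modules in $\mathcal O$ with all weights in $\lambda-\rho+Q_{\mathfrak g}$. It is a sum of blocks of $\mathcal O$, so it has enough projectives, and they are projective in $\mathcal O$.

**Every object of $\mathcal O_\lambda$ has a finite projective resolution.** Objects have finite length and blocks have finitely many simples, so it suffices to bound the projective dimension of simple objects. The kernel of $P(\mu)\to M(\mu)$ is filtered by $M(\mu')$ with $\mu'>\mu$, so by downward induction all $M(\mu)$ have finite projective dimension. The kernel of $M(\mu)\to L(\mu)$ has composition factors $L(\mu')$ with $\mu'<\mu$, so by upward induction all $L(\mu)$ do.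

**$M(\lambda)=P(\lambda)$.** A further section $M(\mu')$ of $P(\lambda)$ would have $\mu'>\lambda$, $\mu'=x\lambda$ and $\mu'-\lambda\in Q_{\mathfrak g}$, so $x\in W(\Lambda)$ by (1) and $\mu'\le\lambda$ by (4), a contradiction. So $M(\lambda)$ is projective.

In the rest of Sections 8 and 9, $E$ and $F$ denote finite-dimensional representations with weights in $Q_{\mathfrak g}\subseteq Q_\iota$, unless $E$ is only assumed irreducible. For $N\in\mathcal O_\lambda$ put
$$B(N)=\mathcal L(M(\lambda),N)=\{\mathrm{ad}\,\mathfrak g\text{-finite vectors in }\operatorname{Hom}_{\mathbb C}(M(\lambda),N)\},$$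
where $\mathrm{ad}(x)b=xb-bx$. Since $U$ is $\mathrm{ad}$-locally finite, this is a $(U,U_\lambda)$-bimodule. For irreducible finite-dimensional $E$,
$$\operatorname{Hom}_{\mathfrak g}(E,B(N))=\operatorname{Hom}_{\mathfrak g}(E\otimes M(\lambda),N).\tag{7}$$
The center of $\mathfrak g$ acts on $M(\lambda)$ and on $N$ by the same scalars, so it acts by $0$ on $B(N)$ through $\mathrm{ad}$, and the adjoint action on $B(N)$ is semisimple. If (7) is nonzero, some weight of $E$ lies in $Q_{\mathfrak g}$, hence all do. So the adjoint action on $B(N)$ integrates to the adjoint group of $\mathrm G(\mathbb C)$. This is functorial in $N$ and compatible with the bimodule structure, since the two multiplication maps are $\mathrm{ad}$-equivariant.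

**Property 1: $B$ is exact.** Each functor (7) is exact in $N$, because $E\otimes M(\lambda)$ is projective, and $B(N)$ is the direct sum of its isotypic parts.

**Property 2: $B(F\otimes N)=F\otimes B(N)$, with the right action on $B(N)$ only and the diagonal left action.** We have $\operatorname{Hom}_{\mathbb C}(M(\lambda),F\otimes N)=F\otimes H$ with $H=\operatorname{Hom}_{\mathbb C}(M(\lambda),N)$, and the adjoint action on it is diagonal. Clearly $F\otimes B(N)$ consists of finite vectors. Conversely, let $Y\subset F\otimes H$ be a finite-dimensional $\mathfrak g$-submodule. The image of the contraction $F^*\otimes Y\to H$ is finite-dimensional and stable, so it lies in $B(N)$, and $Y\subset F\otimes B(N)$.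

**Property 3: $B(M(\lambda))=U_\lambda$.** The map $U_\lambda\to B(M(\lambda))$ given by the action is a bimodule map, injective by Duflo's theorem. We compare multiplicities. By Kostant $E$ occurs $\dim E_0$ times in $U_\lambda$. By (7) and $M(\lambda)=P(\lambda)$ its multiplicity in $B(M(\lambda))$ is
$$\dim\operatorname{Hom}(E\otimes M(\lambda),M(\lambda))=\dim\operatorname{Hom}(M(\lambda),E^*\otimes M(\lambda))=\sum_\kappa\dim E^*_\kappa\,[M(\lambda+\kappa):L(\lambda)].$$
In a nonzero term $\lambda+\kappa\ge\lambda$ and $\lambda+\kappa\in W(\Lambda)\lambda$ by (1), so $\lambda+\kappa\le\lambda$ by (4), and $\kappa=0$. The total is $\dim E_0^*=\dim E_0$. The multiplicities are finite and equal, so the injection is an isomorphism.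

**Property 4: every indecomposable projective of $\mathcal O_\lambda$ is a summand of some $F\otimes M(\lambda)$.** First let $p\in Q_{\mathfrak g}$ be dominant and $F_p$ irreducible of highest weight $p$ (for this property only, the subscript is a highest weight). The module $\mathrm{pr}_{\lambda+p}(F_p\otimes M(\lambda))$ has a Verma flag with sections $M(\lambda+\kappa)$, where $\kappa$ is a weight of $F_p$ and $\lambda+\kappa=x(\lambda+p)$, with $x\in W(\Lambda)$ by (1). Since $(\kappa,\kappa)\le(p,p)$, (5) forces $\kappa=p$. So this module is $M(\lambda+p)$, and it is a summand of $F_p\otimes M(\lambda)$. Now let $\mu\in\lambda+Q_{\mathfrak g}$. Choose such a $p$, a large multiple of $2\rho$, with $\lambda+p-\mu$ dominant, and let $E$ be irreducible of lowest weight $\mu-\lambda-p$. The lowest weight line is a quotient of $E|_{\mathfrak b}$, since the other weight spaces span a $\mathfrak b$-submodule. As $E\otimes M(\lambda+p)$ is induced from the $\mathfrak b$-module $E\otimes\mathbb C_{\lambda+p-\rho}$, it has $M(\mu)$, hence $L(\mu)$, as a quotient. So the projective module $E\otimes F_p\otimes M(\lambda)$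 surjects onto $L(\mu)$ and has $P(\mu)$ as a summand.

By Properties 2–4, for every projective $P\in\mathcal O_\lambda$ the bimodule $B(P)$ is a summand of some $F\otimes U_\lambda$. In particular it is finitely generated and projective as a right $U_\lambda$-module.

## 9. The derived tensor product $T_V$ as an element of the group ring

Let $V$ be a left $U_\lambda$-module that is either a finite length $(\mathfrak g,K)$-module or an object of $\operatorname{Rep}(\mathfrak g,\mathfrak b)$. This section attaches to every $N\in\mathcal O_\lambda$ a class $T_V(N)$ and identifies it with the action of an element of $\mathbb Z[W(\Lambda)]$.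

**Step 1: the $K$-action.** If $V$ is a $(\mathfrak g,K)$-module, let $K$ act on $B(N)$ through the adjoint group and on $B(N)\otimes_{U_\lambda}V$ by $k(b\otimes v)=kb\otimes kv$. This is well defined, since $k(bu)=(kb)(\mathrm{Ad}(k)u)$ and $k(uv)=(\mathrm{Ad}(k)u)(kv)$ give $k(bu\otimes v)=kb\otimes(\mathrm{Ad}(k)u)kv=k(b\otimes uv)$. Its differential is the left action of $\mathrm{Lie}(K)$, because $\mathrm{ad}(x)b\otimes v+b\otimes xv=xb\otimes v$. For $N=F\otimes M(\lambda)$, the map $(f\otimes u)\otimes v\mapsto f\otimes uv$ identifies $(F\otimes U_\lambda)\otimes_{U_\lambda}V$ with $F\otimes V$, compatibly with $\mathfrak g$ and $K$. So for projective $P$ the module $B(P)\otimes_{U_\lambda}V$ is a summand of some $F\otimes V$ and lies in the same category as $V$.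

**Step 2: definition of $T_V$.** Choose a finite projective resolution $P_\bullet\to N$ in $\mathcal O_\lambda$ and put
$$T_V(N)=\sum_j(-1)^j[B(P_j)\otimes_{U_\lambda}V]=\sum_i(-1)^i\big[\mathrm{Tor}_i^{U_\lambda}(B(N),V)\big].\tag{8}$$
By exactness, $B(P_\bullet)\to B(N)$ is a resolution by projective right $U_\lambda$-modules, so the homology of $B(P_\bullet)\otimes_{U_\lambda}V$ is $\mathrm{Tor}_\bullet$. The complex lies in the abelian category of $V$, hence so does its homology, and the two Euler characteristics agree. Two resolutions in $\mathcal O_\lambda$ are homotopy equivalent, so the homology, with its $(\mathfrak g,K)$-structure, is independent of choices.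

**Step 3: formal properties.** $T_V$ is additive on short exact sequences, by the horseshoe lemma. Since $F\otimes P_\bullet$ resolves $F\otimes N$, Property 2 gives $T_V(F\otimes N)=F\otimes T_V(N)$. Since $M(\lambda)$ is projective and $B(M(\lambda))=U_\lambda$, we have $T_V(M(\lambda))=[V]$.

**Step 4: $\mathrm{Tor}_i^{U_\lambda}(B(N),V)$ is killed by $\operatorname{Ann}_UN$.** Left multiplication by $u\in U$ on $B(P_\bullet)$ is a chain map of right $U_\lambda$-modules lifting left multiplication by $u$ on $B(N)$. If $u\in\operatorname{Ann}N$, then $(ub)(m)=u\,b(m)=0$, so the latter is $0$. A lift of the zero map between projective resolutions is null-homotopic, as a map of right modules. So $u$ acts by $0$ on $\mathrm{Tor}_i$. In particular $T_V(M(\mu))$ has infinitesimal character $\mu$.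

**Step 5: comparison with a coherent family.** Since $F\otimes M(\mu)$ has a Verma flag with sections $M(\mu+\kappa)$, Steps 3 and 4 show that $\mu\mapsto T_V(M(\mu))$ is a coherent family on $\lambda+Q_{\mathfrak g}$ with value $[V]$ at $\lambda$. Suppose that $\Psi_V$ is a coherent family on $\Lambda$ with $\Psi_V(\lambda)=[V]$. Lemma 1 for $Q=Q_{\mathfrak g}$ gives $T_V(M(\mu))=\Psi_V(\mu)$ for $\mu\in\lambda+Q_{\mathfrak g}$.

Let $a\mapsto a^*$ be the linear anti-automorphism of $\mathbb C[W]$ extending $w\mapsto w^{-1}$. If $N\in\mathcal O_\lambda$ has generalized infinitesimal character $\lambda$, then by (1) we can write $[N]=\sum_{w\in W(\Lambda)}n_w[M(w\lambda)]$; put $\eta(N)=\sum n_ww\in\mathbb Z[W(\Lambda)]$. Since $\Psi_V(w\lambda)=(w^{-1}\cdot\Psi_V)(\lambda)$, we obtain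
$$T_V(N)=(\eta(N)^*\cdot\Psi_V)(\lambda).\tag{9}$$

**Example 8.** Let $G=\mathrm{SL}_2(\mathbb R)$, $\Lambda=\mathbb Z$, $\lambda=n\ge1$, $N=L(n)=F_n$, $V=\delta_n^+$. The surjection $U_\lambda=B(M(\lambda))\to B(F_n)$ has kernel $\{u:uM(\lambda)\subseteq M(-\lambda)\}$, so $B(F_n)=U/\operatorname{Ann}F_n$. Splicing $0\to M(-n)\to M(n)\to F_n\to0$ and $0\to M(n)\to P(-n)\to M(-n)\to0$ gives the projective resolution $0\to M(n)\to P(-n)\to M(n)\to F_n\to0$. So $\mathrm{Tor}_\bullet$ is computed by a complex $V\to B(P(-n))\otimes V\to V$. Here $\mathrm{Tor}_0$ is a quotient and $\mathrm{Tor}_2$ a submodule of the irreducible module $V$; both are killed by $\operatorname{Ann}F_n$, which does not kill $V$, so both vanish. By (9) and (3), $-[\mathrm{Tor}_1]=((1-s)\Psi_+)(n)=-[F_n]$. So $\mathrm{Tor}_1=F_n$, which is indeed killed by $\operatorname{Ann}F_n$.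

## 10. Projective operators see only annihilators

For $x,y\in W(\Lambda)$ put
$$E_x=\eta(P(x\lambda))^*,\qquad D_y=\eta(L(y\lambda))^*,\qquad B_x=B(P(x\lambda)).$$
From here on, $V$ irreducible "of the standard kind" means one of two things: $V=\Psi(\lambda)$ with $\Psi_V=\Psi$ basal in $\mathrm{Coh}_\Lambda(\mathcal K(G))$, or $V=L(w\lambda)$ with $w\in W$ and $\Psi_V=\overline\Psi_w$. Since $P(x\lambda)$ is projective, (9) gives
$$(E_x\Psi_V)(\lambda)=[B_x\otimes_{U_\lambda}V].\tag{10}$$
The right side is the class of a module, and the values $b(\lambda)$ of basal elements are distinct irreducibles. So $E_x$ acts with nonnegative integer coefficients in both basal bases.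

**Lemma 2.** For $V$ of the standard kind, $E_x\Psi_V=0$ if and only if $B_x\otimes_{U_\lambda}(U_\lambda/\operatorname{Ann}_{U_\lambda}V)=0$. Hence if $V,V'$ are of the standard kind, $\operatorname{Ann}V\subseteq\operatorname{Ann}V'$ and $E_x\Psi_V=0$, then $E_x\Psi_{V'}=0$.

**Proof.** By (10) and Lemma 1, $E_x\Psi_V=0$ if and only if $B_x\otimes V=0$. Put $I=\operatorname{Ann}_{U_\lambda}V$. If $B_x\otimes U_\lambda/I=0$, then $B_x\otimes V=(B_x\otimes U_\lambda/I)\otimes_{U_\lambda}V=0$. Conversely, $U_\lambda/I$ embeds into $\prod_{v\in V}V$ by $u\mapsto(uv)_v$. Since $B_x$ is finitely generated projective on the right, $B_x\otimes-$ is exact and commutes with products, so $B_x\otimes(U_\lambda/I)\hookrightarrow\prod_v(B_x\otimes V)$. Hence $B_x\otimes V=0$ implies $B_x\otimes(U_\lambda/I)=0$. For the last claim, $B_x\otimes(U_\lambda/\operatorname{Ann}V')$ is a quotient of $B_x\otimes(U_\lambda/\operatorname{Ann}V)$. $\square$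

The converse half of this proof uses that $B_x$ is projective. For $B(L(y\lambda))$ we do not have this, which is why the operators $D_y$ are handled through Tor.

Next we determine which ideals the $E_x$ span. Identify $\mathcal M:=\mathrm{Coh}_\Lambda(\mathcal K(\mathfrak g,\mathfrak b))\otimes\mathbb C$ with $\mathbb C[W]$ by $\Psi_w\leftrightarrow w$. Then $W$ acts by left multiplication, and $a\in\mathbb C[W(\Lambda)]$ acts through the second factor as right multiplication by $a^*$. Write $\overline\Psi_w=\sum_{w'}a_{w,w'}w'$. If $M(w'\lambda)$ occurs in the expression of $L(w\lambda)$, then $w'\lambda-w\lambda\in Q_{\mathfrak g}$, so (1) for the coset $w\Lambda$ gives $w'w^{-1}\in wW(\Lambda)w^{-1}$, that is, $w'\in wW(\Lambda)$. Hence every $\overline\Psi_w$ is supported on the single coset $wW(\Lambda)$. For $y\in W(\Lambda)$ we get $\overline\Psi_y=\eta(L(y\lambda))$, so $D_y=\overline\Psi_y^{\,*}$, and the $\overline\Psi_x$ with $x\in W(\Lambda)$ form a basis of $\mathbb C[W(\Lambda)]$.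

For a set $\mathcal S$ of KL cells closed downward under $\le$, let $\mathcal M_{\mathcal S}$ be the span of the basal elements in cells of $\mathcal S$; it is a $W\times W(\Lambda)$-submodule. Irreducible representations of Weyl groups are self-dual, so the central idempotents $e_\sigma\in\mathbb C[W(\Lambda)]$ satisfy $e_\sigma^*=e_\sigma$. Let $\mathcal M[\sigma]=\mathcal Me_\sigma$ be the $\sigma$-isotypic part for the $W(\Lambda)$-factor.

**Lemma 3.** (a) $\operatorname{Irr}(W(\Lambda))=\bigsqcup_{\mathcal D}\operatorname{Irr}(\mathcal D)$, and $\mathcal M_{\mathcal S}=\bigoplus_{\mathcal D\in\mathcal S}\bigoplus_{\sigma\in\operatorname{Irr}(\mathcal D)}\mathcal M[\sigma]$.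

(b) The span of $\{E_x:x\in W(\Lambda),\ \overline\Psi_x\notin\mathcal M_{\mathcal S}\}$ is the two-sided ideal $A_{\mathcal S}:=\bigoplus_{\mathcal D\notin\mathcal S}\bigoplus_{\sigma\in\operatorname{Irr}(\mathcal D)}\mathbb C[W(\Lambda)]e_\sigma$. In particular the $E_x$ form a basis of $\mathbb C[W(\Lambda)]$.

(c) If $\sigma\in\operatorname{Irr}(\mathcal D)$, there is $y\in W(\Lambda)$ with $\overline\Psi_y\in\mathcal D$, $\overline\Psi_ye_\sigma\ne0$, and $D_y$ acting nontrivially on $\sigma$.

**Proof of (a).** By semisimplicity and (2), $\mathcal M\cong\bigoplus_{\mathcal D}\bigoplus_{\sigma\in\operatorname{Irr}(\mathcal D)}(\operatorname{Ind}\sigma)\otimes\sigma$. In $\mathcal M=\mathbb C[W]$, which is a sum of $|W/W(\Lambda)|$ regular representations of $W(\Lambda)$, the multiplicity of $\sigma$ is $|W/W(\Lambda)|\dim\sigma=\dim\operatorname{Ind}\sigma$. So each $\sigma$ lies in exactly one $\operatorname{Irr}(\mathcal D)$. The layers of $\mathcal M_{\mathcal S}$ are the cell representations of the $\mathcal D\in\mathcal S$. So $\mathcal M_{\mathcal S}$ contains $\sigma\in\operatorname{Irr}(\mathcal D)$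 with full multiplicity if $\mathcal D\in\mathcal S$ and with multiplicity $0$ otherwise.

**Proof of (b).** Each basal element is supported on one coset $wW(\Lambda)$, so by (a)
$$\mathcal M_{\mathcal S}\cap\mathbb C[W(\Lambda)]=\operatorname{span}\{\overline\Psi_x:x\in W(\Lambda),\ \overline\Psi_x\in\mathcal M_{\mathcal S}\}=\bigoplus_{\mathcal D\in\mathcal S,\ \sigma\in\operatorname{Irr}(\mathcal D)}\mathbb C[W(\Lambda)]e_\sigma.\tag{11}$$
Let $\langle\,,\rangle$ be the bilinear form on $\mathbb C[W(\Lambda)]$ with orthonormal basis $W(\Lambda)$, so that $\langle a,b\rangle$ is the coefficient of $1$ in $ab^*$. Distinct blocks are orthogonal, since $ae_\sigma(be_\tau)^*=ae_\sigma e_\tau b^*=0$. So the orthogonal complement of (11) is $A_{\mathcal S}$. By BGG reciprocity $\eta(P(x\lambda))=\sum_w[M(w\lambda):L(x\lambda)]\,w$. Also $w=\sum_x[M(w\lambda):L(x\lambda)]\,\overline\Psi_x$, so the matrices $([M(w\lambda):L(x\lambda)])_{w,x}$ and $(a_{x,w})_{x,w}$ are inverse to each other, and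
$$\langle\eta(P(x\lambda)),\overline\Psi_y\rangle=\sum_wa_{y,w}[M(w\lambda):L(x\lambda)]=\delta_{xy}.\tag{12}$$
Hence the complement of (11) is also the span of the $\eta(P(x\lambda))$ with $\overline\Psi_x\notin\mathcal M_{\mathcal S}$. Apply $*$, which preserves $A_{\mathcal S}$. For the last claim take $\mathcal S=\varnothing$.

**Proof of (c).** Let $\mathcal S=\{\mathcal D'\le\mathcal D\}$. By (a) for $\{\mathcal D'<\mathcal D\}$, basal elements in cells $<\mathcal D$ have zero component in $\mathcal M[\sigma]$. Suppose all $\overline\Psi_y\in\mathcal D$ with $y\in W(\Lambda)$ had zero component too. Then $(\mathcal M_{\mathcal S}\cap\mathbb C[W(\Lambda)])e_\sigma=0$. Now $\mathcal M_{\mathcal S}$ is stable under left multiplication by $W$ and is the direct sum of its intersections with the spaces $\mathbb C[uW(\Lambda)]=u\,\mathbb C[W(\Lambda)]$, so $\mathcal M_{\mathcal S}=\sum_uu(\mathcal M_{\mathcal S}\cap\mathbb C[W(\Lambda)])$ and $\mathcal M_{\mathcal S}e_\sigma=0$. This contradicts (a). So $\overline\Psi_ye_\sigma\ne0$ for some such $y$, and $D_ye_\sigma=(e_\sigma\overline\Psi_y)^*=(\overline\Psi_ye_\sigma)^*\ne0$.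 $\square$

In Example 5, $E_1=1$, $E_s=1+s$, $D_1=1-s$, $D_s=s$. For $\mathcal S=\{\{\overline\Psi_1\}\}$ the ideal $A_{\mathcal S}$ is spanned by $E_s=1+s$, and (c) for $\sigma=\mathrm{sgn}$ picks $y=1$.

For a KL cell $\mathcal D$ write $A_{\not\le\mathcal D}=A_{\{\mathcal D'\le\mathcal D\}}$ and $\mathcal M_{\le\mathcal D}=\mathcal M_{\{\mathcal D'\le\mathcal D\}}$. An element $v\in\mathcal M$ lies in $\mathcal M_{\le\mathcal D}$ if and only if $A_{\not\le\mathcal D}$ kills it: the ideal is generated by the $e_\sigma$ with $\sigma\in\operatorname{Irr}(\mathcal D')$, $\mathcal D'\not\le\mathcal D$, and by Lemma 3(a) $v\in\mathcal M_{\le\mathcal D}$ means $ve_\sigma=0$ for exactly these $\sigma$.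

**Lemma 4.** Let $V$ be of the standard kind with $\operatorname{Ann}V\supseteq\operatorname{Ann}L(w\lambda)$ and $\overline\Psi_w\in\mathcal D$. Then $A_{\not\le\mathcal D}\Psi_V=0$. In particular, if $\operatorname{Ann}L(w\lambda)\subseteq\operatorname{Ann}L(w'\lambda)$, then $\overline\Psi_{w'}\le\overline\Psi_w$.

**Proof.** If $x\in W(\Lambda)$ and the cell of $\overline\Psi_x$ is not $\le\mathcal D$, then $E_x\in A_{\not\le\mathcal D}$ kills $\overline\Psi_w\in\mathcal M_{\le\mathcal D}$. By Lemma 2, $E_x\Psi_V=0$. By Lemma 3(b) these $E_x$ span $A_{\not\le\mathcal D}$. For $V=L(w'\lambda)$ we get $\overline\Psi_{w'}\in\mathcal M_{\le\mathcal D}$, i.e. $\overline\Psi_{w'}\le\overline\Psi_w$. $\square$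

## 11. The attached cell is well defined and monotone

**Independence of $w$ and $\lambda$.** By (12) the coefficients of the $E_x$ form the inverse of the matrix $(a_{x,w})_{x,w\in W(\Lambda)}$, which does not depend on $\lambda$; so neither do the $E_x$. If $\operatorname{Ann}\Psi(\lambda)=\operatorname{Ann}L(w\lambda)$, Lemma 2 in both directions gives $\{x:E_x\Psi=0\}=\{x:E_x\overline\Psi_w=0\}$. Let $w'$ be another choice, possibly for another regular dominant element of $\Lambda$. Every $E_x$ with $\overline\Psi_x\not\le\overline\Psi_w$ kills $\overline\Psi_w$, hence $\Psi$, hence $\overline\Psi_{w'}$. These $E_x$ span $A_{\not\le\mathcal D}$, with $\mathcal D$ the cell of $\overline\Psi_w$, so $\overline\Psi_{w'}\le\overline\Psi_w$. By symmetry the two are equivalent.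

**Monotonicity.** Let $\Psi'\le\Psi$ be basal in $\mathrm{Coh}_\Lambda(\mathcal K(G))$, with attached cells $\mathcal D',\mathcal D$. I claim that $\mathcal D'\le\mathcal D$. As the $E_x$ span $\mathbb C[W(\Lambda)]$, $\Psi'$ occurs in some $E_x\Psi=\sum n_bb$, and all $n_b\ge0$. Let $\overline\Psi_{x'}\not\le\mathcal D$. Then $E_{x'}E_x\Psi=0$, because $A_{\not\le\mathcal D}$ is a two-sided ideal that kills $\Psi$ by Lemma 4. All $E_{x'}b$ have nonnegative coefficients, so no cancellation is possible and $E_{x'}\Psi'=0$. If $\operatorname{Ann}\Psi'(\lambda)=\operatorname{Ann}L(w'\lambda)$, then $E_{x'}\overline\Psi_{w'}=0$ by Lemma 2. So $A_{\not\le\mathcal D}\overline\Psi_{w'}=0$, i.e. $\mathcal D'\le\mathcal D$. In particular the attached cell is constant on Harish-Chandra cells.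

## 12. Proof of Theorem A

Let $\mathcal V_{\mathcal C}=\mathrm{Coh}_\Lambda(\mathcal K(G))(\mathcal C)\otimes\mathbb C$, let $\mathcal C_0$ be the attached KL cell, let $\sigma$ occur in $\mathcal V_{\mathcal C}$, and let $\mathcal D$ be the unique KL cell with $\sigma\in\operatorname{Irr}(\mathcal D)$ (Lemma 3(a)). We show $\mathcal D=\mathcal C_0$.

**Step 1: $\mathcal D\le\mathcal C_0$, by projective operators.** For $\Psi\in\mathcal C$ we have $\operatorname{Ann}\Psi(\lambda)=\operatorname{Ann}L(w\lambda)$ with $\overline\Psi_w\in\mathcal C_0$. By Lemma 4, $A_{\not\le\mathcal C_0}\Psi=0$, so $A_{\not\le\mathcal C_0}\mathcal V_{\mathcal C}=0$. If $\mathcal D\not\le\mathcal C_0$, then $e_\sigma\in A_{\not\le\mathcal C_0}$ would kill $\mathcal V_{\mathcal C}$, which is impossible since $\sigma$ occurs in it.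

**Step 2: $\mathcal C_0\le\mathcal D$, by Tor.** By Lemma 3(c) choose $y\in W(\Lambda)$ with $\overline\Psi_y\in\mathcal D$ and $D_y$ nonzero on $\sigma$. Then $D_y\mathcal V_{\mathcal C}\ne0$. So there are $\Psi,\Psi'\in\mathcal C$ such that $\Psi'$ has nonzero coefficient in the expansion $D_y\Psi=\sum_bn_bb$ into basal elements. Put $X=\Psi(\lambda)$ and $X'=\Psi'(\lambda)$. By (9) for $N=L(y\lambda)$, and (8),
$$\sum_bn_b\,b(\lambda)=T_X(L(y\lambda))=\sum_i(-1)^i\big[\mathrm{Tor}_i^{U_\lambda}(B(L(y\lambda)),X)\big].$$
The $b(\lambda)$ are pairwise distinct irreducibles by Lemma 1, so $[X']$ has nonzero coefficient on the right, and $X'$ is a composition factor of some $\mathrm{Tor}_i^{U_\lambda}(B(L(y\lambda)),X)$. That module is killed by $\operatorname{Ann}L(y\lambda)$ (Section 9, Step 4). Hence $\operatorname{Ann}L(y\lambda)\subseteq\operatorname{Ann}X'=\operatorname{Ann}L(w'\lambda)$ for some $w'$ with $\overline\Psi_{w'}\in\mathcal C_0$, because $\Psi'\in\mathcal C$. By Lemma 4, $\overline\Psi_{w'}\le\overline\Psi_y$, i.e. $\mathcal C_0\le\mathcal D$.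

Together, $\mathcal D=\mathcal C_0$, and $\sigma\in\operatorname{Irr}(\mathcal C_0)$, the double cell containing $\sigma_{\mathcal C}$. No restriction on the simple factors of $W(\Lambda)$ and no linearity of $G$ was used. $\square$

## 13. Positive functionals and the element $\Pi$

Theorem B needs finer information. For $\sigma\in\operatorname{Irr}(W(\Lambda))$ let $b_\sigma$ be the smallest $j$ such that $\sigma$ occurs in $S^j({}^a\mathfrak h^*)$; the $W(\Lambda)$-fixed summand of ${}^a\mathfrak h^*$ does not affect this number. Two published facts are used.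

* (KL) The Kazhdan–Lusztig conjecture (Beilinson–Bernstein, Brylinski–Kashiwara; in the nonintegral case Soergel, *J. AMS* 3 (1990), reducing to the Coxeter group $W(\Lambda)$): for $x,y\in W(\Lambda)$, $a_{x,y}=(-1)^{\ell(x)-\ell(y)}P_{yw_0,xw_0}(1)$, where $P$ denotes the Kazhdan–Lusztig polynomials, $\ell$ the length and $w_0$ the longest element of $W(\Lambda)$. Since $P_{y,x}=P_{y^{-1},x^{-1}}=P_{w_0yw_0,w_0xw_0}$, we have $P_{y^{-1}w_0,x^{-1}w_0}=P_{w_0y,w_0x}=P_{yw_0,xw_0}$, so $a_{x,y}=a_{x^{-1},y^{-1}}$, i.e. $\overline\Psi_x^{\,*}=\overline\Psi_{x^{-1}}$. Moreover $\overline\Psi_xw_0=\pm C_{xw_0}$, the Kazhdan–Lusztig basis at $q=1$, so the cells, restricted to $W(\Lambda)$, are Lusztig's two-sided cells.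
* (L) Lusztig (*Characters of reductive groups over a finite field*, Ch. 4–5; *Cells in affine Weyl groups I*): there is a function $\mathbf a$ on double cells with $\mathbf a(\mathcal D')\ge\mathbf a(\mathcal D)$ if $\mathcal D'\le\mathcal D$ (in the order used here, where the cell of $\overline\Psi_e$, corresponding to $\mathrm{sgn}$, is the minimum), and $b_\sigma\ge\mathbf a(\mathcal D)$ for $\sigma\in\operatorname{Irr}(\mathcal D)$, with equality iff $\sigma$ is special.

Fix a KL cell $\mathcal C_0$ with special representation $\sigma_0$. Put $c=\{x\in W(\Lambda):\overline\Psi_x\in\mathcal C_0\}$ and $m=b_{\sigma_0}=\mathbf a(\mathcal C_0)$. By (L), $b_\sigma\ge m$ for $\sigma\in\operatorname{Irr}(\mathcal D)$ with $\mathcal D\le\mathcal C_0$, and $b_\sigma>m$ for $\sigma\in\operatorname{Irr}(\mathcal C_0)$, $\sigma\ne\sigma_0$.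

The goal of this section is an element of $\mathbb C[W(\Lambda)]$ that vanishes on all of $\operatorname{Irr}(\mathcal C_0)$ except possibly on $\sigma_0$, and is a positive combination of those $E_x$ that matter.

**Step 1: leading terms are positive.** For $v=\sum a_yy\in\mathbb C[W(\Lambda)]$ put $f_{v,j}(\mu,h)=\sum a_y\langle y\mu,h\rangle^j$, where $\mu\in{}^a\mathfrak h^*$ and $h\in{}^a\mathfrak h$. This is the pairing of $v\cdot\mu^j\in S^j({}^a\mathfrak h^*)$ with $h^j$. Since the powers $\mu^j$ span $S^j({}^a\mathfrak h^*)$ and the $h^j$ span $S^j({}^a\mathfrak h)$, $f_{v,j}\equiv0$ if and only if $v$ acts by $0$ on $S^j({}^a\mathfrak h^*)$. Write $f_{x,j}=f_{\overline\Psi_x,j}$ and let $m_x$ be the least $j$ with $f_{x,j}\not\equiv0$; it exists because every $\sigma$ occurs in some $S^j({}^a\mathfrak h^*)$.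

Regular dominant elements of $\Lambda$ are Zariski dense in ${}^a\mathfrak h^*$, because $Q_\iota$ has full rank. The $h$ in the rational form of ${}^a\mathfrak h$ with $\langle\alpha,h\rangle>0$ for all $\alpha\in\Delta^+$ are Zariski dense in ${}^a\mathfrak h$. So we may fix such $\mu\in\Lambda$ and $h$ with $f_{x,m_x}(\mu,h)\ne0$ for all $x\in W(\Lambda)$. I claim that then $f_{x,m_x}(\mu,h)>0$. Put $a_j=f_{x,j}(\mu,h)$. For $t>0$, the character formula $[L(x\mu)]=\sum_ya_{x,y}[M(y\mu)]$ gives
$$\sum_ja_j\frac{t^j}{j!}=\sum_ya_{x,y}e^{t\langle y\mu,h\rangle}=e^{t\langle\rho,h\rangle}\prod_{\alpha\in\Delta^+}(1-e^{-t\langle\alpha,h\rangle})\cdot\operatorname{tr}\big(e^{th}\,|\,L(x\mu)\big).$$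
The weights of $L(x\mu)$ are $x\mu-\rho-\kappa$ with $\kappa$ a sum of positive roots, so the trace is $e^{t\langle x\mu-\rho,h\rangle}$ times a convergent sum of positive numbers. Hence the right side is $e^{t\langle x\mu,h\rangle}$ times a positive number, and
$$e^{-t\langle x\mu,h\rangle}\Big(a_{m_x}\frac{t^{m_x}}{m_x!}+\cdots\Big)>0\qquad(t>0).$$
Divide by $t^{m_x}$ and let $t\to0^+$. Then $a_{m_x}$ is a limit of positive real numbers up to the factor $m_x!$, so it is real and $\ge0$; and it is nonzero. (The numbers $\langle\mu,h\rangle$ themselves may be complex.)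

**Step 2: $m_z\ge m_x$ if $\overline\Psi_z\le\overline\Psi_x$, where $x,z\in W(\Lambda)$.** The $v$ acting by $0$ on $S^j({}^a\mathfrak h^*)$ for all $j<m_x$ form a two-sided ideal containing $\overline\Psi_x$. Write $E_y\cdot\overline\Psi_x=\overline\Psi_xE_y^*=\sum_zn_z\overline\Psi_z$, with $n_z\ge0$ by (10). If this is nonzero, let $m'$ be the minimum of the $m_z$ with $n_z>0$. By Step 1, $\sum_zn_zf_{z,m'}(\mu,h)>0$, so $\overline\Psi_xE_y^*$ is nonzero on $S^{m'}({}^a\mathfrak h^*)$, and $m'\ge m_x$. As the $E_y^*$ span $\mathbb C[W(\Lambda)]$, the claim holds for all $z$ with $\overline\Psi_z$ occurring in $\overline\Psi_x\mathbb C[W(\Lambda)]$. An element $v$ kills $\sigma$ if and only if $ve_\sigma=0$, if and only if $v^*e_\sigma=0$; so $m_{x^{-1}}=m_x$ by $\overline\Psi_x^{\,*}=\overline\Psi_{x^{-1}}$. Applying $*$, the claim holds for $\overline\Psi_z$ occurring in $\mathbb C[W(\Lambda)]\overline\Psi_x$. In general $\overline\Psi_z$ occurs in some $a\overline\Psi_xb$ with $a\in\mathbb C[W]$, $b\in\mathbb C[W(\Lambda)]$, hence in some $a\overline\Psi_{x'}$ with $\overline\Psi_{x'}$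 occurring in $\overline\Psi_xb$. Elements $u\in W\setminus W(\Lambda)$ move $\overline\Psi_{x'}$ into $\mathbb C[uW(\Lambda)]$, so only the part of $a$ in $\mathbb C[W(\Lambda)]$ matters, and $m_z\ge m_{x'}\ge m_x$.

**Step 3: $m_x=m$ for $x\in c$, and $m_x\ge m$ if $\overline\Psi_x\le\mathcal C_0$.** First, $m_x=\min\{b_\sigma:\overline\Psi_xe_\sigma\ne0\}$. If $\overline\Psi_x$ is nonzero on $S^j({}^a\mathfrak h^*)$, it is nonzero on some $\sigma\subset S^j({}^a\mathfrak h^*)$, and $b_\sigma\le j$; conversely $\overline\Psi_xe_\sigma\ne0$ implies that $\overline\Psi_x$ is nonzero on $\sigma\subset S^{b_\sigma}({}^a\mathfrak h^*)$. If $\overline\Psi_x\le\mathcal C_0$, then $\overline\Psi_xe_\sigma\ne0$ only for $\sigma$ in double cells $\le\mathcal C_0$ by Lemma 3(a), so $m_x\ge m$. By Step 2, $m_x$ is constant on $c$, and by Lemma 3(c) $\overline\Psi_xe_{\sigma_0}\ne0$ for some $x\in c$, so $m_x\le m$ there.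

**Step 4: the element $\Pi$.** Let
$$\Pi=\sum_{y\in W(\Lambda)}\langle y\mu,h\rangle^m\,y.$$
By (12) the bases $\{\eta(P(x\lambda))\}$ and $\{\overline\Psi_x\}$ are dual, so
$$\Pi^*=\sum_x\alpha_xE_x,\qquad\alpha_x=\langle\Pi,\overline\Psi_x\rangle=f_{x,m}(\mu,h).\tag{13}$$
By Steps 1 and 3, $\alpha_x>0$ for $x\in c$ and $\alpha_x\ge0$ if $\overline\Psi_x\le\mathcal C_0$. If $\sigma$ does not occur in $S^m({}^a\mathfrak h^*)$, then $\langle\Pi,v\rangle=f_{v,m}(\mu,h)=0$ for all $v\in\mathbb C[W(\Lambda)]e_\sigma$. The form is nondegenerate on each block, so $\Pi e_\sigma=0$. This applies to every $\sigma\in\operatorname{Irr}(\mathcal C_0)$ other than $\sigma_0$, since then $b_\sigma>m$. Hence $\Pi^*$ acts by $0$ on every $\sigma\in\operatorname{Irr}(\mathcal C_0)$ except possibly $\sigma_0$. Let $\pi$ denote its action on $\sigma_0$.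

**Example 9.** In rank one with $\Lambda=\mathbb Z$ and $\sigma_0=\mathrm{triv}$ we have $m=0$ and $\Pi=1+s=E_s$. For $\sigma_0=\mathrm{sgn}$ we have $m=1$ and $\Pi=\langle\mu,h\rangle(1-s)$, so $\Pi^*=\langle\mu,h\rangle(2E_1-E_s)$. The coefficient of $E_s$ is negative, but $\overline\Psi_s\not\le\mathcal C_0=\{\overline\Psi_1\}$, and $E_s$ kills the basal elements attached to $\mathcal C_0$.

## 14. Proof of Theorem B by Perron–Frobenius

Recall the Perron–Frobenius theorem: a square matrix with all entries $>0$ has spectral radius $r>0$; $r$ is an algebraically simple eigenvalue, and it has right and left eigenvectors with all entries $>0$.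

**Step 1: the module $\mathcal V$.** Let $\mathcal B$ be the set of basal $\Psi\in\mathrm{Coh}_\Lambda(\mathcal K(G))$ whose attached KL cell is $\le\mathcal C_0$, and $\mathcal B_<$ those with attached cell $<\mathcal C_0$. By monotonicity (Section 11) their spans are $W(\Lambda)$-stable. Let $\mathcal V$ be the quotient of the span of $\mathcal B$ by that of $\mathcal B_<$, with complex coefficients. It has as basis the union of all Harish-Chandra cells attached to $\mathcal C_0$, and their cell representations are its layers. By Theorem A all constituents of $\mathcal V$ lie in $\operatorname{Irr}(\mathcal C_0)$. By Lemma 4, $E_x$ kills $\mathcal V$ if $\overline\Psi_x\not\le\mathcal C_0$. So by (13) $\Pi^*$ acts on $\mathcal V$ as $\sum_{\overline\Psi_x\le\mathcal C_0}\alpha_xE_x$, a matrix with nonnegative entries.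

**Step 2: if $\Psi'\le\Psi$ are basis elements of $\mathcal V$, the $(\Psi',\Psi)$ entry of $\Pi^*$ is $>0$.** The element $\Psi'$ occurs in $g\Psi$ for some $g\in\mathbb Z[W(\Lambda)]$, and its coefficient is unchanged in $\mathcal V$. On $\mathcal V$, $g$ acts as $ge$ with $e=\sum_{\sigma\in\operatorname{Irr}(\mathcal C_0)}e_\sigma$. By Lemma 3(b) for $\mathcal S=\{\mathcal D<\mathcal C_0\}$, $ge\in A_{\mathcal S}$ is a combination of $E_x$ with $x\in c$ or $\overline\Psi_x\not\le\mathcal C_0$, and the latter act by $0$ on $\mathcal V$. So some $E_x$ with $x\in c$ has a nonzero, hence positive, $(\Psi',\Psi)$ entry. Since $\alpha_x>0$ and all other contributions are $\ge0$, the entry of $\Pi^*$ is positive.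

**Step 3: part (i).** Let $\mathcal C$ be attached to $\mathcal C_0$, with cell representation $\mathcal V_{\mathcal C}$. Any two elements of $\mathcal C$ are related by $\le$ in both directions, so by Step 2 $\Pi^*$ acts on $\mathcal V_{\mathcal C}$ by a matrix with all entries $>0$. By Section 13, Step 4, it acts as $\pi^{\oplus k}\oplus0$, where $k$ is the multiplicity of $\sigma_0$ in $\mathcal V_{\mathcal C}$. The spectral radius is $r>0$, so $k\ge1$. Since $r\ne0$, its algebraic multiplicity on $\mathcal V_{\mathcal C}$ is $k$ times that in $\pi$; it equals $1$. Therefore $k=1$; moreover $r$ is the spectral radius of $\pi$ and an algebraically simple eigenvalue of $\pi$. In particular $r$ is the same for all $\mathcal C$ attached to $\mathcal C_0$.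

**Step 4: part (ii).** The inequality $\mathcal C_0'\le\mathcal C_0$ is the monotonicity of Section 11, and $\mathcal C'=\mathcal C$ clearly gives equality. Suppose that $\mathcal C'\le\mathcal C$ and $\mathcal C'\ne\mathcal C$ are both attached to $\mathcal C_0$. Replacing $\mathcal C'$ if necessary, we may assume that no Harish-Chandra cell attached to $\mathcal C_0$ lies strictly between $\mathcal C'$ and $\mathcal C$. Then the cells $\le\mathcal C$ in $\mathcal V$ other than $\mathcal C,\mathcal C'$ form a downward closed set: something below such a cell $\mathcal C''$ is not $\mathcal C$, because $\mathcal C''<\mathcal C$, and is not $\mathcal C'$, because $\mathcal C''$ would lie strictly between. So the span of all cells $\le\mathcal C$ in $\mathcal V$, modulo the span of those different from $\mathcal C$ and $\mathcal C'$, is a module with basis $\mathcal C\sqcup\mathcal C'$. On it $\Pi^*$ is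
$$\begin{pmatrix}R_1&0\\R&R_2\end{pmatrix},\qquad R_1,R_2,R>0\text{ entrywise},$$
by Step 2. By Step 3, $R_1$ and $R_2$ have the same Perron eigenvalue $r$. By semisimplicity the module is the sum of the two cell representations, so the operator is $\pi\oplus\pi\oplus0$; as $r$ is a simple eigenvalue of $\pi$, the $r$-eigenspace has dimension $2$. Its intersection with the span of $\mathcal C'$ is the $r$-eigenspace of $R_2$, which is one-dimensional. So it projects onto a line in the $r$-eigenspace of $R_1$, i.e. the Perron eigenvector $v_1>0$ of $R_1$ extends to an eigenvector $(v_1,v_2)$, and $Rv_1+R_2v_2=rv_2$. Apply the left Perron eigenvector $\ell_2>0$ of $R_2$: since $\ell_2R_2v_2=r\ell_2v_2$, we get $\ell_2Rv_1=0$. This contradicts $R>0$.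

**Step 5: part (iii).** The group $\mathrm{Coh}_\Lambda(\mathcal K(G))$ has finite rank, because evaluation at $\lambda$ is injective on basal elements and there are finitely many irreducible representations with a given infinitesimal character (Harish-Chandra). By semisimplicity it is isomorphic over $\mathbb C$ to the direct sum of its cell representations. By Theorem A the representation of a cell $\mathcal C$ involves only the double cell containing $\sigma_{\mathcal C}$, whose only special member is $\sigma_{\mathcal C}$; by (i) this occurs exactly once. So the multiplicity of $\sigma_0$ in $\mathrm{Coh}_\Lambda(\mathcal K(G))$ is the number of Harish-Chandra cells $\mathcal C$ with $\sigma_{\mathcal C}=\sigma_0$. $\square$
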